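\title{Two-sided gamma-positivity for simple permutations}

\begin{abstract}
Let $\operatorname{simp}_n(s,t)$ be the joint generating polynomial of descents and inverse descents over the simple permutations of length $n$. We prove that its coefficients in the basis $(st)^i(s+t)^j(1+st)^{n-1-j-2i}$ are nonnegative integers, and we determine exactly which of them are positive. The proof inverts the generating function of all permutations, turns its differential equation into a recurrence for these coefficients, and shows that every term of the recurrence is nonnegative. The two multipliers whose sign is in doubt are controlled by counting the points of a permutation in a grid cut out by its monotone runs.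
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathfrak S_n$ be the set of permutations of $[n]=\{1,\dots,n\}$. For $\pi\in\mathfrak S_n$ put
\[
\operatorname{des}(\pi)=\#\{m\in[n-1]:\pi(m)>\pi(m+1)\},\qquad \operatorname{ides}(\pi)=\operatorname{des}(\pi^{-1}).
\]
In the word $\pi(1)\cdots\pi(n)$, the number $\operatorname{des}(\pi)+1$ counts the maximal increasing runs, and $\operatorname{ides}(\pi)+1$ counts the left-to-right sweeps needed to read the letters $1,2,\dots,n$ in this order.

An \emph{interval} of $\pi$ is a set of consecutive positions whose image under $\pi$ is a set of consecutive integers. The singletons and $[n]$ are always intervals, and $\pi$ is \emph{simple} if it has no others. Thus $1$, $12$ and $21$ are simple, no permutation of length $3$ is simple, and the simple permutations of length $4$ are $2413$ and $3142$. The \emph{two-sided Eulerian polynomials} of all permutations and of simple permutations are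
\[
A_n(s,t)=\sum_{\pi\in\mathfrak S_n}s^{\operatorname{des}(\pi)}t^{\operatorname{ides}(\pi)},\qquad
\operatorname{simp}_n(s,t)=\sum_{\substack{\pi\in\mathfrak S_n\\ \pi\ \mathrm{simple}}}s^{\operatorname{des}(\pi)}t^{\operatorname{ides}(\pi)}.
\]

The maps $\pi\mapsto\pi^{-1}$ and $\pi(m)\mapsto n+1-\pi(m)$ preserve simplicity. The first exchanges $\operatorname{des}$ and $\operatorname{ides}$. The second turns descents into ascents and reverses the word of $\pi^{-1}$, so it replaces both statistics by their complements to $n-1$. Hence $f=A_n$ and $f=\operatorname{simp}_n$ satisfy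
\begin{equation}\label{eq:sym}
f(s,t)=f(t,s),\qquad f(s,t)=(st)^{n-1}f(1/s,1/t).
\end{equation}
The polynomials $(st)^i(s+t)^j(1+st)^{n-1-j-2i}$ with $i,j\ge0$ and $2i+j\le n-1$ form a basis of the space of polynomials satisfying \eqref{eq:sym} (Lemma~\ref{lem:lift}). So there are unique numbers $\gamma_{n,i,j}$ with
\begin{equation}\label{eq:gamma}
\operatorname{simp}_n(s,t)=\sum_{\substack{i,j\ge0\\ 2i+j\le n-1}}\gamma_{n,i,j}\,(st)^i(s+t)^j(1+st)^{n-1-j-2i}.
\end{equation}
The first cases are
\begin{gather*}
\operatorname{simp}_1=1,\qquad \operatorname{simp}_2=1+st,\qquad \operatorname{simp}_3=0,\qquad \operatorname{simp}_4=st(s+t),\qquad \operatorname{simp}_5=6(st)^2,\\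
\operatorname{simp}_6=st(s+t)^2(1+st)+5(st)^2(1+st)+14(st)^2(s+t).
\end{gather*}
A polynomial satisfying \eqref{eq:sym} is \emph{gamma-positive} if its coefficients in this basis are nonnegative. This asks for more than nonnegative coefficients in $s$ and $t$: for $n=3$ we have $1+s^2t^2=(1+st)^2-2st$. It also refines the one-variable notion, since $t=1$ turns the basis elements into $s^i(1+s)^{n-1-2i}$. The conjecture posed in \cite{slides} is that all $\gamma_{n,i,j}$ are nonnegative integers. We prove it and describe the support.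

\begin{theorem}\label{thm:pos}
For all $n\ge1$, all $\gamma_{n,i,j}$ are nonnegative integers.
\end{theorem}

\begin{theorem}\label{thm:supp}
Let $n\ge4$, let $i,j\ge0$ with $2i+j\le n-1$, and put $c=n-1-2i-j$. Then
\[
\gamma_{n,i,j}>0\iff (i+1)(i+j+1)\ge n+2\ \text{ and }\ (i+1)(i+c+1)\ge n .
\]
\end{theorem}

For $n=5$ the two inequalities leave only $(i,j)=(2,0)$, and for $n=6$ they leave $(1,2)$, $(2,0)$ and $(2,1)$, as in the list above. The equivalence fails for $n=1,2$, where $\gamma_{n,0,0}=1$.

There is a structural reason to expect Theorem~\ref{thm:pos}. Every permutation is obtained by inflating the points of a simple permutation into blocks, and both statistics are additive under inflation (Section~\ref{sec:inverse}). The inflations of the simple permutations of length $k\ge4$ by blocks of lengths $n_1,\dots,n_k$ therefore contribute $\operatorname{simp}_k\cdot A_{n_1}\cdots A_{n_k}$ to $A_{n_1+\dots+n_k}$. The polynomials $A_n$ are gamma-positive (Proposition~\ref{prop:all}), and a product of basis elements is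 a basis element, so Theorem~\ref{thm:pos} makes each such contribution gamma-positive on its own. The difficulty is that the decomposition builds $A_n$ out of the polynomials $\operatorname{simp}_k$. To go back one must invert a power series, and inversion creates signs.

The proof runs as follows. Sections~\ref{sec:basis} and~\ref{sec:grid} show that $\gamma_{n,i,j}=0$ unless the two inequalities of Theorem~\ref{thm:supp} hold. Section~\ref{sec:all} derives a recurrence for $A_n$ in the gamma basis; there the mechanism of the proof is already visible, since the one multiplier that can be negative is nonnegative wherever the coefficient it multiplies is nonzero. Sections~\ref{sec:inverse} and~\ref{sec:S} carry the recurrence through series inversion, and Sections~\ref{sec:pos} and~\ref{sec:supp} read off the two theorems.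

\section{The gamma basis}\label{sec:basis}

To compute in the basis of \eqref{eq:gamma} we treat its three building blocks as independent variables. Let $a,b,p$ be variables of weights $1,1,2$, and let
\[
\theta:\mathbb Q[a,b,p]\to\mathbb Q[s,t],\qquad a\mapsto1+st,\quad b\mapsto s+t,\quad p\mapsto st,
\]
be the ring homomorphism. ``Homogeneous'' always refers to the weights. The monomials of weight $N$ are the $p^ib^ja^c$ with $2i+j+c=N$, and for $N=n-1$ their images are the polynomials in \eqref{eq:gamma}. The map $\theta$ is not injective, since $\theta(a)=\theta(1+p)$, but it is injective on each weight, by a triangularity argument. Order the pairs of nonnegative integers by declaring $(i',j')\prec(i,j)$ if $2i'+j'<2i+j$, or if $2i'+j'=2i+j$ and $i'<i$. We write $[s^dt^e]f$ for the coefficient of $s^dt^e$ in $f$.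

\begin{lemma}\label{lem:tri}
Let $2i'+j'+c'=N$. The monomials of $\theta(p^{i'}b^{j'}a^{c'})$ are the $s^dt^e$ with
\begin{equation}\label{eq:alphabeta}
d=i'+\alpha+\beta,\qquad e=i'+j'-\alpha+\beta,\qquad 0\le\alpha\le j',\quad0\le\beta\le c',
\end{equation}
and the coefficient of $s^dt^e$ is $\binom{j'}{\alpha}\binom{c'}{\beta}$. For such $(d,e)$ the following hold.
\begin{itemize}
\item[(a)] If $(d,e)=(i,i+j)$ with $j\ge0$, then either $(i',j')\prec(i,j)$, or $(i',j')=(i,j)$ and the coefficient is $1$.
\item[(b)] $(d+1)(e+1)\ge(i'+1)(i'+j'+1)$ and $(d+1)(N+1-e)\ge(i'+1)(i'+c'+1)$.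
\end{itemize}
\end{lemma}

\begin{proof}
Expand $(s+t)^{j'}$ and $(1+st)^{c'}$ by the binomial theorem; distinct pairs $(\alpha,\beta)$ give distinct monomials, because $d+e=2i'+j'+2\beta$ determines $\beta$ and then $d$ determines $\alpha$.

(a) Here $2i+j=2i'+j'+2\beta$. If $\beta>0$ then $2i'+j'<2i+j$. If $\beta=0$ then $2i'+j'=2i+j$ and $i'=i-\alpha$, so $(i',j')\prec(i,j)$ unless $\alpha=0$.

(b) Put $u=i'+1$, $v=i'+j'+1$, $w=i'+c'+1$. Since $0\le\alpha\le j'=v-u$,
\[
(d+1)(e+1)=(u+\alpha+\beta)(v-\alpha+\beta)\ge(u+\alpha)(v-\alpha)=uv+\alpha(v-u-\alpha)\ge uv .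
\]
By \eqref{eq:alphabeta}, $N+1-e=w+\alpha-\beta$. Since $0\le\beta\le c'=w-u$,
\[
(d+1)(N+1-e)=(u+\beta+\alpha)(w-\beta+\alpha)\ge(u+\beta)(w-\beta)=uw+\beta(w-u-\beta)\ge uw.\qedhere
\]
\end{proof}

Let $\Phi=\sum\gamma_{i,j}\,p^ib^ja^{N-2i-j}$ be homogeneous of weight $N$ and let $f=\theta\Phi$. Part (a) gives
\begin{equation}\label{eq:tri}
\gamma_{i,j}=[s^it^{i+j}]f-\sum_{(i',j')\prec(i,j)}\gamma_{i',j'}\,[s^it^{i+j}]\,\theta\bigl(p^{i'}b^{j'}a^{N-2i'-j'}\bigr).
\end{equation}

\begin{lemma}\label{lem:lift}
Let $n\ge1$. The map $\theta$ is a bijection from the homogeneous polynomials of weight $n-1$ onto the polynomials $f$ satisfying \eqref{eq:sym}. If $f=\theta\Phi$ has integer coefficients, then so does $\Phi$.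
\end{lemma}

\begin{proof}
Put $N=n-1$. Formula \eqref{eq:tri} computes the $\gamma_{i,j}$ from $f$ recursively along $\prec$, with integer multipliers. This gives injectivity and integrality. Each of $1+st$, $s+t$, $st$ is symmetric and is reproduced by $f\mapsto(st)^{k}f(1/s,1/t)$ with $k$ its weight, so the image satisfies \eqref{eq:sym}. For surjectivity compare dimensions. The space defined by \eqref{eq:sym} has a basis indexed by the orbits of pairs $(d,e)\in\{0,\dots,N\}^2$ under $(d,e)\mapsto(e,d)$ and $(d,e)\mapsto(N-d,N-e)$. These maps generate the sign changes of $e-d$ and of $d+e-N$, so each orbit has exactly one member with $d\le e$ and $d+e\le N$, that is, one member $(i,i+j)$ with $i,j\ge 0$ and $2i+j\le N$.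
\end{proof}

We call $\Phi$ the \emph{lift} of $f$. Let $\Gamma_n$ be the lift of $A_n$ for $n\ge1$, and put
\[
S_1=S_2=S_3=0,\qquad S_n=\sum\gamma_{n,i,j}\,p^ib^ja^{n-1-2i-j}\quad(n\ge4),
\]
so that $S_n$ is the lift of $\operatorname{simp}_n$ for $n\ge3$. By Lemma~\ref{lem:lift} the $\gamma_{n,i,j}$ are integers, and it remains to show that $S_n$ has nonnegative coefficients.

Counting arguments restrict the monomials $s^dt^e$ of $f$, whereas we need restrictions on the monomials of the lift. In general \eqref{eq:tri} allows $\gamma_{i,j}\ne0$ even when $[s^it^{i+j}]f=0$. For the two products in Lemma~\ref{lem:tri}(b), however, lower bounds do pass to the lift, because $s^it^{i+j}$ minimizes both products among the monomials of $\theta(p^ib^ja^c)$.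

\begin{lemma}\label{lem:transfer}
Let $\Phi$ be homogeneous of weight $n-1$, let $f=\theta\Phi$, and let $r$ be an integer.
\begin{itemize}
\item[(a)] If $(d+1)(e+1)\ge r$ for every monomial $s^dt^e$ of $f$, then $(i+1)(i+j+1)\ge r$ for every monomial $p^ib^ja^c$ of $\Phi$.
\item[(b)] If $(d+1)(n-e)\ge r$ for every monomial $s^dt^e$ of $f$, then $(i+1)(i+c+1)\ge r$ for every monomial $p^ib^ja^c$ of $\Phi$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose not, and take the $\prec$-first pair $(i,j)$ with $\gamma_{i,j}\ne0$ and $(i+1)(i+j+1)<r$. By hypothesis $[s^it^{i+j}]f=0$. So \eqref{eq:tri} provides a monomial $p^{i'}b^{j'}a^{c'}$ of $\Phi$ with $(i',j')\prec(i,j)$ whose image contains $s^it^{i+j}$. By the choice of $(i,j)$ and Lemma~\ref{lem:tri}(b),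
$(i+1)(i+j+1)\ge(i'+1)(i'+j'+1)\ge r$, a contradiction.

(b) Take the $\prec$-first pair with $\gamma_{i,j}\ne0$ and $(i+1)(i+c+1)<r$. Since $n-(i+j)=i+c+1$, again $[s^it^{i+j}]f=0$. For the monomial $p^{i'}b^{j'}a^{c'}$ found as in (a), the second inequality of Lemma~\ref{lem:tri}(b) gives $(i+1)(i+c+1)\ge(i'+1)(i'+c'+1)\ge r$, a contradiction.
\end{proof}

\section{Runs, grids and the support}\label{sec:grid}

Draw $\pi$ as the set of points $(m,\pi(m))$. Cutting the positions at the descents of $\pi$, and the values at the descents or at the ascents of $\pi^{-1}$, lays a grid over the picture. The number of points is bounded by the number of cells as soon as no cell holds two points.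

\begin{lemma}\label{lem:grid}
Let $\pi\in\mathfrak S_n$, $d=\operatorname{des}(\pi)$ and $e=\operatorname{ides}(\pi)$.
\begin{itemize}
\item[(a)] If $\pi$ is simple and $n\ge4$, then $(d+1)(e+1)\ge n+2$.
\item[(b)] For every $\pi$, $(d+1)(n-e)\ge n$.
\end{itemize}
\end{lemma}

\begin{proof}
Split the positions into the $d+1$ maximal runs $P_1,\dots,P_{d+1}$ of consecutive positions on which $\pi$ increases, numbered from left to right.

(a) Split the values into the $e+1$ maximal blocks $V_1,\dots,V_{e+1}$ of consecutive values on which $\pi^{-1}$ increases, numbered from bottom to top. Let the cell $C_{k,l}$ be the set of points with position in $P_k$ and value in $V_l$; see Figure~\ref{fig:grid}. Let $m<m'<m''$ where $m,m''$ are positions of points of $C_{k,l}$. Then $m'\in P_k$ and $\pi(m)<\pi(m')<\pi(m'')$, so $\pi(m')\in V_l$. Thus the positions of $C_{k,l}$ are consecutive. The same argument for $\pi^{-1}$ shows that its values are consecutive, so a nonempty cell is an interval of $\pi$. A cell containing all points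 would force $d=0$, and the identity is not simple for $n\ge3$. By simplicity every cell has at most one point.

Two cells are empty. Suppose $C_{1,1}$ contains the point $(m,\pi(m))$. Since $\pi$ increases on $P_1$ we have $\pi(1)\le\pi(m)$, hence $\pi(1)\in V_1$. Since $\pi^{-1}$ increases on $V_1$, we get $\pi^{-1}(1)\le\pi^{-1}(\pi(1))=1$. So $\pi(1)=1$, and $\{2,\dots,n\}$ is a nontrivial interval, a contradiction. If $C_{d+1,e+1}$ contains $(m,\pi(m))$, then $\pi(n)\ge\pi(m)$ lies in $V_{e+1}$, so $\pi^{-1}(n)\ge n$, and $\{1,\dots,n-1\}$ is a nontrivial interval. The two cells are distinct because $d\ge1$. Hence $n\le(d+1)(e+1)-2$.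

(b) Now split the values into maximal blocks of consecutive values on which $\pi^{-1}$ decreases. Since $\pi^{-1}$ has $n-1-e$ ascents, there are $n-e$ blocks. Two points with positions in one run form an increasing pair, and two points with values in one block form a decreasing pair, so each of the $(d+1)(n-e)$ cells has at most one point.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.55]
\fill[gray!25] (0.5,0.5) rectangle (3.5,1.5);
\fill[gray!25] (3.5,5.5) rectangle (6.5,6.5);
\draw (0.5,0.5) rectangle (6.5,6.5);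
\draw (3.5,0.5) -- (3.5,6.5);
\foreach \y in {1.5,3.5,5.5} \draw (0.5,\y) -- (6.5,\y);
\foreach \x/\y in {1/2,2/4,3/6,4/1,5/3,6/5} \fill (\x,\y) circle (4pt);
\node at (2,-0.1) {$P_1$}; \node at (5,-0.1) {$P_2$};
\node at (-0.1,1) {$V_1$}; \node at (-0.1,2.5) {$V_2$}; \node at (-0.1,4.5) {$V_3$}; \node at (-0.1,6) {$V_4$};
\end{tikzpicture}
\caption{The simple permutation $\pi=246135$, drawn as the points $(m,\pi(m))$. The vertical line marks its one descent and the horizontal lines mark the three descents of $\pi^{-1}$. Each cell holds at most one point and the two shaded corner cells are empty; here $n=6=2\cdot4-2$.}\label{fig:grid}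
\end{figure}

Part (a) needs simplicity: the identity has $(d+1)(e+1)=1$. Lemmas~\ref{lem:transfer} and~\ref{lem:grid} together give the following.

\begin{corollary}\label{cor:support}
For $n\ge4$, every monomial $p^ib^ja^c$ of $S_n$ satisfies
\[
\mathrm{(C1)}\quad(i+1)(i+j+1)\ge n+2\qquad\text{and}\qquad\mathrm{(C2)}\quad(i+1)(i+c+1)\ge n .
\]
For $n\ge1$, every monomial of $\Gamma_n$ satisfies \textup{(C2)}.
\end{corollary}

\section{A recurrence for all permutations}\label{sec:all}

The starting point is a closed form for $A_n$, the identity of Carlitz, Roselle and Scoville \cite{CRS}. We include a proof.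

\begin{lemma}\label{lem:CRS}
For $n\ge1$,
\[
h_n:=\sum_{k,l\ge1}\binom{kl+n-1}{n}s^kt^l=\frac{st\,A_n(s,t)}{\bigl((1-s)(1-t)\bigr)^{n+1}} .
\]
\end{lemma}

\begin{proof}
The number $\binom{kl+n-1}{n}$ counts multisets of $n$ cells of a $k\times l$ array, that is, lexicographically weakly increasing lists $(u_1,v_1)\le\dots\le(u_n,v_n)$ in $[k]\times[l]$. Let $\pi$ be the \emph{standardization} of $v_1\cdots v_n$: the permutation with $\pi(m)<\pi(m')$ exactly when $v_m<v_{m'}$, or $v_m=v_{m'}$ and $m<m'$. Put $w_r=v_{\pi^{-1}(r)}$, so that $w_1\le\dots\le w_n$. If $\pi(m)>\pi(m+1)$ then $v_m>v_{m+1}$, which forces $u_m<u_{m+1}$. If $\pi^{-1}(r)>\pi^{-1}(r+1)$ then the rule for ties excludes $w_r=w_{r+1}$. So $u_1\le\dots\le u_n$ is strict at the descents of $\pi$, and $w_1\le\dots\le w_n$ is strict at the descents of $\pi^{-1}$.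

Conversely, given $\pi$ and two such sequences $u,w$, put $v_m=w_{\pi(m)}$. If $u_m=u_{m+1}$ then $\pi(m)<\pi(m+1)$, so $v_m\le v_{m+1}$; thus the list of pairs is lexicographically sorted. If $\pi(m)<\pi(m')$ then $v_m\le v_{m'}$, and in case of equality $w$ is constant between the indices $\pi(m)$ and $\pi(m')$, so $\pi^{-1}$ increases there and $m<m'$. Thus $\pi$ is the standardization of $v$, and the two constructions are inverse to each other.

Consider sequences $1\le u_1\le\dots\le u_n\le k$ that are strict at $d$ given places. Subtracting from $u_m$ the number of these places before $m$ gives the weakly increasing sequences in $[k-d]$, of which there are $\binom{k-d+n-1}{n}$, and $\sum_{k\ge 1}\binom{k-d+n-1}{n}s^k=s^{d+1}/(1-s)^{n+1}$. Multiply the series for $u$ and for $w$ and sum over $\pi$.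
\end{proof}

Put $\vartheta_s=s\,\partial/\partial s$ and $\vartheta_t=t\,\partial/\partial t$. The operator $\vartheta_s\vartheta_t$ multiplies $s^kt^l$ by $kl$, so $(n+1)\binom{kl+n}{n+1}=(kl+n)\binom{kl+n-1}{n}$ means $(n+1)h_{n+1}=(n+\vartheta_s\vartheta_t)h_n$. The product rule gives
\[
\vartheta_s\frac{sf}{(1-s)^{n+1}}=\frac{s\,M_s^{(n)}f}{(1-s)^{n+2}},\qquad M^{(n)}_s=1+ns+(1-s)\vartheta_s ,
\]
and the same formula holds in $t$ with $M^{(n)}_t=1+nt+(1-t)\vartheta_t$. Clearing denominators, we obtain
\begin{equation}\label{eq:Arec}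
(n+1)A_{n+1}=n(1-s)(1-t)A_n+M_s^{(n)}M_t^{(n)}A_n .
\end{equation}

We lift \eqref{eq:Arec}. Put
\[
\sigma=a+b,\qquad\partial=\partial_a+\partial_b ,
\]
and note that $\theta(\sigma)=(1+s)(1+t)$, that $\theta(a-b)=(1-s)(1-t)$, and that $\partial$ commutes with $\partial_p$. The gain from the variables $a,b,p$ is that the weight remembers $n$: Euler's formula removes $n$ from $M_s^{(n)}M_t^{(n)}$ and leaves one operator for all lengths, which can then act on a generating function.

\begin{lemma}\label{lem:R}
Let
\begin{equation}\label{eq:R}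
R=\sigma+(ab+6p)\,\partial+3\sigma p\,\partial_p+p\bigl[\sigma\,\partial^2+(ab+4p)\,\partial_p\partial+\sigma p\,\partial_p^2\bigr].
\end{equation}
If $\Gamma$ is homogeneous of weight $n-1$, then $M_s^{(n)}M_t^{(n)}\theta\Gamma=\theta(R\Gamma)$.
\end{lemma}

\begin{proof}
In this proof polynomials in $a,b,p$ stand for their images under $\theta$, and subscripts denote partial derivatives taken before applying $\theta$. The chain rule gives $\vartheta_s\Gamma=p\Gamma_a+s\Gamma_b+p\Gamma_p$, and Euler's formula gives $n\Gamma=\Gamma+a\Gamma_a+b\Gamma_b+2p\Gamma_p$. In $M_s^{(n)}\Gamma=\Gamma+s\cdot n\Gamma+(1-s)\vartheta_s\Gamma$ the coefficient of $\Gamma_a$ is $s(1+p)+(1-s)p=s(1+t)$, that of $\Gamma_b$ is $s(s+t)+(1-s)s=s(1+t)$, and that of $\Gamma_p$ is $2ps+(1-s)p=p(1+s)$. Hence, using also the symmetry in $s$ and $t$,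
\begin{align*}
M_s^{(n)}\Gamma&=(1+s)\Gamma+s(1+t)\,\partial\Gamma+p(1+s)\Gamma_p,\\
M_t^{(n)}\Gamma&=(1+t)\Gamma+t(1+s)\,\partial\Gamma+p(1+t)\Gamma_p .
\end{align*}
For $H$ homogeneous of weight $m-1$ and any $f(s,t)$, the product rule gives
\[
M_s^{(n)}(fH)=f\,M_s^{(m)}H+\bigl[(n-m)sf+(1-s)\vartheta_sf\bigr]H .
\]
Apply this to the three terms of $M_t^{(n)}\Gamma$, for which $m=n,\ n-1,\ n-2$. The brackets equal $0$, $st(1+s)+(1-s)st=2p$, and $2sp(1+t)+(1-s)p(1+t)=p(1+s)(1+t)$. So $M_s^{(n)}M_t^{(n)}\Gamma$ equals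
\begin{align*}
&(1+t)\bigl[(1+s)\Gamma+s(1+t)\,\partial\Gamma+p(1+s)\Gamma_p\bigr]\\
&\quad+t(1+s)\bigl[(1+s)\,\partial\Gamma+s(1+t)\,\partial^2\Gamma+p(1+s)\,\partial\Gamma_p\bigr]+2p\,\partial\Gamma\\
&\quad+p(1+t)\bigl[(1+s)\Gamma_p+s(1+t)\,\partial\Gamma_p+p(1+s)\Gamma_{pp}\bigr]+p(1+s)(1+t)\Gamma_p .
\end{align*}
Collect terms with $(1+s)(1+t)=\sigma$ and $s(1+t)^2+t(1+s)^2=b(1+p)+4p=ab+4p$; the result is $R\Gamma$.
\end{proof}

The operator $R$ raises the weight by $1$. So \eqref{eq:Arec}, Lemma~\ref{lem:R} and the injectivity of $\theta$ on weight $n$ give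
\begin{equation}\label{eq:Gammarec}
\Gamma_1=1,\qquad(n+1)\Gamma_{n+1}=n(a-b)\Gamma_n+R\Gamma_n .
\end{equation}
To see signs we need the action of $R$ on a monomial.

\begin{lemma}\label{lem:mono}
For $\mu=p^ib^ja^c$ with $2i+j+c=n-1$,
\begin{equation}\label{eq:mono}
\begin{aligned}
\frac{R\mu}{\mu}={}&(i+1)(i+j+1)\,a+(i+1)(i+c+1)\,b\\
&+c(2n+3-c)\frac pa+j(2n+3-j)\frac pb+c(c-1)\frac{pb}{a^2}+j(j-1)\frac{pa}{b^2}.
\end{aligned}
\end{equation}
\end{lemma}

\begin{proof}
We have $p\,\partial_p\mu=i\mu$, $p^2\partial_p^2\mu=i(i-1)\mu$, $\partial\mu=\mu\bigl(\frac ca+\frac jb\bigr)$ and $\partial^2\mu=\mu\bigl(\frac{c(c-1)}{a^2}+\frac{2cj}{ab}+\frac{j(j-1)}{b^2}\bigr)$. Therefore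
\[
\frac{R\mu}\mu=\sigma\bigl(1+3i+i(i-1)\bigr)+\bigl((1+i)ab+(6+4i)p\bigr)\Bigl(\frac ca+\frac jb\Bigr)+p\sigma\Bigl(\frac{c(c-1)}{a^2}+\frac{2cj}{ab}+\frac{j(j-1)}{b^2}\Bigr).
\]
The terms without $p$ are $(i+1)^2(a+b)+(i+1)(cb+ja)$. The coefficient of $p/a$ is $c(6+4i)+c(c-1)+2cj=c(4i+2j+c+5)=c(2n+3-c)$, and exchanging $(a,c)$ with $(b,j)$ gives that of $p/b$.
\end{proof}

All six multipliers in \eqref{eq:mono} are nonnegative, because $c,j\le n-1$. In \eqref{eq:Gammarec} the term $-nb\,\Gamma_n$ changes the multiplier of $b$ to $(i+1)(i+c+1)-n$, which can be negative.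

\begin{example}\label{ex:gamma4}
From \eqref{eq:Gammarec} and \eqref{eq:mono} we get $2\Gamma_2=(a-b)+(a+b)$ and $3\Gamma_3=2(a-b)a+(a^2+2ab+6p)$, so $\Gamma_2=a$ and $\Gamma_3=a^2+2p$. Take $n=3$. The monomials of weight $2$ are $a^2,ab,b^2,p$, and the multiplier $(i+1)(i+c+1)-3$ takes on them the values $0,-1,-2,1$. The two monomials with a negative value violate (C2), and they are absent from $\Gamma_3$. The operator $3(a-b)+R$ sends $a^2$ to $4a^3+14pa+2pb$ and $p$ to $7pa+pb$, so $\Gamma_4=a^3+7pa+pb$.
\end{example}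

The example generalizes at once and gives a short proof of the Gessel--Lin theorem.

\begin{proposition}\label{prop:all}
For all $n\ge1$ the polynomial $A_n$ is gamma-positive.
\end{proposition}

\begin{proof}
Induct on $n$ with \eqref{eq:Gammarec}. On a monomial of $\Gamma_n$ the multiplier $(i+1)(i+c+1)-n$ of $b$ is nonnegative by Corollary~\ref{cor:support}, the multiplier of $a$ is $(i+1)(i+j+1)+n$, and the other four are those of \eqref{eq:mono}.
\end{proof}

For the passage to simple permutations put $F(x)=\sum_{n\ge1}\Gamma_nx^n$. Multiplying \eqref{eq:Gammarec} by $x^n$ and summing gives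
\begin{equation}\label{eq:Fpde}
\bigl(1-(a-b)x\bigr)F'=1+RF .
\end{equation}
Here and below a prime on a power series denotes the derivative in the series variable $x$ or $y$, while $R$, $\partial$, $\partial_p$ and $\theta$ act on the coefficients.

\section{Simple permutations and the inverse series}\label{sec:inverse}

For $\rho\in\mathfrak S_k$ and permutations $\tau_1,\dots,\tau_k$ of positive lengths, the \emph{inflation} $\rho[\tau_1,\dots,\tau_k]$ is obtained by replacing the point $(m,\rho(m))$ by an interval whose points are arranged as in $\tau_m$. For instance $2413[1,21,1,12]=265134$. A permutation is \emph{sum-indecomposable} if it is not of the form $12[\tau_1,\tau_2]$, and \emph{skew-indecomposable} if it is not of the form $21[\tau_1,\tau_2]$. The substitution decomposition of Albert and Atkinson \cite{AA} says that every permutation of length at least $2$ is of exactly one of the following three types, and that in each type the data are unique: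
\begin{itemize}
\item $\rho[\tau_1,\dots,\tau_k]$ with $\rho$ simple of length $k\ge4$;
\item $12[\tau_1,\tau_2]$ with $\tau_1$ sum-indecomposable;
\item $21[\tau_1,\tau_2]$ with $\tau_1$ skew-indecomposable.
\end{itemize}
A descent of $\rho[\tau_1,\dots,\tau_k]$ lies inside a block or between the blocks $m$ and $m+1$, and the latter happens exactly when $\rho(m)>\rho(m+1)$. So $\operatorname{des}$ of the inflation is $\operatorname{des}(\rho)+\sum_m\operatorname{des}(\tau_m)$. The inverse of the inflation is the inflation of $\rho^{-1}$ by the $\tau_m^{-1}$, in permuted order, so $\operatorname{ides}$ is additive in the same way.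

Let $\mathcal F=\theta F=\sum_{n\ge1}A_nx^n$ and $\mathcal S(y)=\sum_{n\ge4}\operatorname{simp}_ny^n$. If $I_+$ and $I_-$ are the generating functions of the sum- and skew-indecomposable permutations, then $\mathcal F=I_++I_+\mathcal F$ and $\mathcal F=I_-+st\,I_-\mathcal F$, the factor $st$ being the weight of $21$. Hence $I_+=\mathcal F/(1+\mathcal F)$ and $I_-=\mathcal F/(1+st\mathcal F)$. Adding the three types to the permutation of length $1$ gives $\mathcal F=x+\mathcal S(\mathcal F)+(\mathcal F-I_+)+(\mathcal F-I_-)$, that is,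
\begin{equation}\label{eq:inverse}
x=\frac{\mathcal F}{1+\mathcal F}+\frac{\mathcal F}{1+st\mathcal F}-\mathcal F-\mathcal S(\mathcal F).
\end{equation}
To lift the rational part, put
\[
D=1+ay+py^2,\qquad\varepsilon=2+ay,\qquad\eta=1-py^2,\qquad g=\frac{y\varepsilon}D-y=\frac{y\eta}D .
\]
The two forms of $g$ agree because $\varepsilon-D=\eta$. Since $\theta D=(1+y)(1+sty)$, we have $\theta g=\frac y{1+y}+\frac y{1+sty}-y$. Finally let
\[
S(y)=\sum_{n\ge4}S_ny^n,\qquad G=g-S .
\]

\begin{lemma}\label{lem:inv}
$G$ is the compositional inverse of $F$; in particular $F(G(y))=y$.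
\end{lemma}

\begin{proof}
In each of $F$, $g$, $S$ the coefficient of the $n$th power of the variable is homogeneous of weight $n-1$. This property passes to compositions, since a term of $[x^n]\,G(F(x))$ has weight $(k-1)+\sum_{m=1}^k(n_m-1)$ with $\sum_m n_m=n$. By \eqref{eq:inverse}, $\theta\bigl(G(F(x))\bigr)=x$, and injectivity of $\theta$ on each weight gives $G(F(x))=x$. As $F=x+\cdots$, a left inverse under composition is the two-sided inverse.
\end{proof}

The series $G=y-ay^2+(a^2-2p)y^3-\cdots$ has coefficients of both signs, and the positivity of $F$ says nothing directly about $S=g-G$. What does survive inversion is the differential equation \eqref{eq:Fpde}. The next lemma translates derivatives of $F$ into derivatives of $G$.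

\begin{lemma}\label{lem:chain}
Let $\delta_1,\delta_2$ be commuting derivations of $\mathbb Q[a,b,p]$, acting on coefficients. Then
\[
G'\cdot F'(G)=1,\qquad G'\cdot(\delta_1F)(G)=-\delta_1G,\qquad
G'\cdot(\delta_2\delta_1F)(G)=-\delta_2\delta_1G+\Bigl(\frac{\delta_1G\;\delta_2G}{G'}\Bigr)' .
\]
\end{lemma}

\begin{proof}
For any series $\Psi(x)$ we have $\delta_2\bigl(\Psi(G)\bigr)=(\delta_2\Psi)(G)+\Psi'(G)\,\delta_2G$, and the same rule holds for $\delta_1$. Differentiating $F(G)=y$ in $y$ gives the first formula, and applying $\delta_1$ gives $(\delta_1F)(G)=-F'(G)\,\delta_1G=-\delta_1G/G'$. Apply $\delta_2$ to this last identity and multiply by $G'$: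
\[
G'\,(\delta_2\delta_1F)(G)+G'\,(\delta_1F)'(G)\,\delta_2G=-\delta_2\delta_1G+\frac{\delta_1G}{G'}\,(\delta_2G)' .
\]
Now $G'\,(\delta_1F)'(G)=\bigl((\delta_1F)(G)\bigr)'=-(\delta_1G/G')'$. Moving this term to the right produces $(\delta_1G/G')'\,\delta_2G+(\delta_1G/G')(\delta_2G)'$, which is the derivative of the product.
\end{proof}

Let $R_0=R-\sigma$ be the part of $R$ that contains derivatives, and let
\[
q(U,V)=\sigma p\,U^2+(ab+4p)\,UV+\sigma V^2
\]
be the quadratic form read off from the bracket in \eqref{eq:R}. Substitute $x=G$ in \eqref{eq:Fpde} and multiply by $G'$. The left side becomes $1-(a-b)G$. On the right, $1+\sigma F$ becomes $(1+\sigma y)G'$, and by Lemma~\ref{lem:chain} $R_0F$ becomes $-R_0G+\bigl(p\,q(\partial_pG,\partial G)/G'\bigr)'$. Thus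
\begin{equation}\label{eq:Gpde}
1-(a-b)G=(1+\sigma y)G'-R_0G+\Bigl(\frac{p\,q(\partial_pG,\partial G)}{G'}\Bigr)' .
\end{equation}

\section{The equation for simple permutations}\label{sec:S}

We substitute $G=g-S$ in \eqref{eq:Gpde}. The form $q$ is even and has nonnegative coefficients, so the minus sign in front of $S$ does no harm in the nonlinear term. The danger comes from $g$, whose derivatives have powers of $D$ in the denominator, and $1/D=1-ay+\cdots$ has coefficients of both signs. It turns out that these denominators cancel against $G'$ in all terms that involve $S$, and cancel among themselves in the terms free of $S$.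

Everything about $g$ can be expressed through $\eta$ and $D$ by
\begin{equation}\label{eq:ids}
\varepsilon=\eta+D,\qquad py^2=1-\eta,\qquad ay=\varepsilon-2,\qquad y\eta'=-2(1-\eta),\qquad yD'=D-\eta .
\end{equation}
Put
\[
K=\eta^2-2(1-\eta)D=1-4py^2-2apy^3-p^2y^4 .
\]
From $g=y\eta/D$ we get $D^2g'=(\eta+y\eta')D-\eta\,yD'=K$. We have $\partial D=y$, $\partial_pD=y^2$, $\partial\eta=0$, $\partial_p\eta=-y^2$, $\partial_p\varepsilon=0$. Using $g=y\varepsilon/D-y$ for $\partial_p$ and $g=y\eta/D$ for $\partial$, we find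
\begin{equation}\label{eq:gder}
\begin{gathered}
g'=\frac K{D^2},\qquad\partial_pg=-\frac{y^3\varepsilon}{D^2},\qquad\partial g=-\frac{y^2\eta}{D^2},\\
\partial_p^2g=\frac{2y^5\varepsilon}{D^3},\qquad\partial_p\partial g=\frac{y^4(D+2\eta)}{D^3}=\frac{y^4(\varepsilon+\eta)}{D^3},\qquad\partial^2g=\frac{2y^3\eta}{D^3}.
\end{gathered}
\end{equation}
Let $U=\partial_pS$, $V=\partial S$, $q_0=q(y^3\varepsilon,y^2\eta)$, and let
\[
B=2\sigma p\,y^3\varepsilon\,U+(ab+4p)\bigl(y^2\eta\,U+y^3\varepsilon\,V\bigr)+2\sigma y^2\eta\,V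
\]
be the cross term in the expansion of $q(U+y^3\varepsilon,V+y^2\eta)$. Since $\partial_pG=-(U+y^3\varepsilon/D^2)$, $\partial G=-(V+y^2\eta/D^2)$ and $G'=(K-D^2S')/D^2$,
\[
\frac{q(\partial_pG,\partial G)}{G'}=\frac{D^2q(U,V)+B}{K-D^2S'}+\frac{q_0}{D^2(K-D^2S')} .
\]
Only the last summand still has $D$ in the denominator. The identity $\frac1{K-D^2S'}=\frac1K+\frac{D^2S'}{K(K-D^2S')}$ splits it into $\frac{q_0}{D^2K}$, which is free of $S$, and $\frac{q_0S'}{K(K-D^2S')}$. Solving \eqref{eq:Gpde} for $S'$ and using $R_0-(a-b)=R-2a$, we obtain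
\begin{equation}\label{eq:Spre}
S'=(R-2a)S-\sigma yS'+J+\Bigl(p\,\frac{D^2q(U,V)+B}{K-D^2S'}+p\,\frac{q_0\,S'}{K(K-D^2S')}\Bigr)',
\end{equation}
where
\begin{equation}\label{eq:J}
J=(1+\sigma y)g'-1+(a-b)g-R_0g+\Bigl(\frac{p\,q_0}{D^2K}\Bigr)' .
\end{equation}
The series $J$ is the amount by which $g$ fails to satisfy \eqref{eq:Gpde}. It is the source term that creates the simple permutations of length at least $4$.

\begin{lemma}\label{lem:J}
$\displaystyle J=\Bigl(\frac{p\,y^4(b+4py+apy^2)}K\Bigr)'$.
\end{lemma}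

\begin{proof}
The series $g,D,\varepsilon,\eta,K$ are free of $b$, and the coefficients of $R_0$ and $q$ have degree at most $1$ in $b$. For an expression $X$ of this kind write $X=[X]_0+b[X]_1$ with $[X]_0,[X]_1$ free of $b$. We show that $[J]_1=(py^4/K)'$ and $[J]_0=\bigl(p^2y^5(4+ay)/K\bigr)'$, using \eqref{eq:ids} and \eqref{eq:gder} throughout.

\emph{The coefficient of $b$.} First,
\[
[q_0]_1=y^4\bigl[py^2\varepsilon^2+ay\,\varepsilon\eta+\eta^2\bigr]=y^4\bigl[(1-\eta)\varepsilon^2+(\varepsilon-2)\varepsilon\eta+\eta^2\bigr]=y^4(\varepsilon-\eta)^2=y^4D^2 ,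
\]
so the last term of \eqref{eq:J} contributes $(py^4/K)'$. Next,
\[
[R_0g]_1=\frac{py^3\bigl[2\eta+ay(\varepsilon+\eta)+2py^2\varepsilon\bigr]}{D^3}-\frac{ay^2\eta+3py^3\varepsilon}{D^2},
\]
and the bracket equals $2\eta+(\varepsilon-2)(\varepsilon+\eta)+2(1-\eta)\varepsilon=\varepsilon(\varepsilon-\eta)=\varepsilon D$. Hence
\[
[R_0g]_1=-\frac{y\bigl[(\varepsilon-2)\eta+2(1-\eta)\varepsilon\bigr]}{D^2}=-\frac{y(2D-\varepsilon\eta)}{D^2}.
\]
The remaining part of $[J]_1$ is therefore
\[
yg'-g-[R_0g]_1=\frac y{D^2}\bigl[\eta^2-2(1-\eta)D-\eta D+2D-\varepsilon\eta\bigr]=\frac{y\eta\,(\eta+D-\varepsilon)}{D^2}=0 .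
\]

\emph{The part free of $b$.} We expand each piece in powers of $1/D$ with coefficients in $\eta$.

(i) Since $1+ay=D-(1-\eta)$ and $ag=(\eta+D-2)\eta/D$,
\[
(1+ay)g'-1+ag=\frac{\bigl(D-(1-\eta)\bigr)\bigl(\eta^2-2(1-\eta)D\bigr)}{D^2}-1+\eta+\frac{\eta^2-2\eta}{D}.
\]
The coefficient of $D^0$ is $-3(1-\eta)$, that of $D^{-1}$ is $\eta^2+2(1-\eta)^2+\eta^2-2\eta=(1-\eta)(2-4\eta)$, and that of $D^{-2}$ is $-(1-\eta)\eta^2$. All are divisible by $1-\eta=py^2$.

(ii) We have
\[
[R_0g]_0=py^2\Bigl\{\frac{2(\varepsilon-2)\eta+4(1-\eta)(\varepsilon+\eta)+2(1-\eta)(\varepsilon-2)\varepsilon}{D^3}-\frac{6\eta+3(\varepsilon-2)\varepsilon}{D^2}\Bigr\}.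
\]
The first numerator is $2[(1-\eta)\varepsilon^2+\varepsilon\eta-2\eta^2]=2[-\eta^3+(3\eta-2\eta^2)D+(1-\eta)D^2]$, and the second is $3[\eta^2-2(1-\eta)D+D^2]$. So
\[
[R_0g]_0=py^2\Bigl\{-3+\frac{8(1-\eta)}D+\frac{6\eta-7\eta^2}{D^2}-\frac{2\eta^3}{D^3}\Bigr\}.
\]

(iii) We have $[q_0]_0=y^3Q$ with $Q=(\varepsilon-2)(1-\eta)\varepsilon^2+4(1-\eta)\varepsilon\eta+(\varepsilon-2)\eta^2$. To split $Q/(D^2K)$ into partial fractions we use
\[
Q=(1-\eta)(\varepsilon+2)D^2+K\bigl((2-\eta)D-\eta^2\bigr).
\]
This holds because, after the substitution $\varepsilon=\eta+D$, both sides equal $-\eta^4+(4\eta^2-3\eta^3)D+(1-\eta)(3\eta-2)D^2+(1-\eta)D^3$. As $\varepsilon+2=4+ay$,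
\[
\frac{p\,[q_0]_0}{D^2K}=\frac{p^2y^5(4+ay)}K+py^3M,\qquad M=\frac{2-\eta}D-\frac{\eta^2}{D^2}.
\]
From $y\bigl(\frac{2-\eta}D\bigr)'=-\frac\eta D+\frac{2\eta-\eta^2}{D^2}$ and $y\bigl(\frac{\eta^2}{D^2}\bigr)'=\frac{2\eta^2-4\eta}{D^2}+\frac{2\eta^3}{D^3}$ we get
\[
(py^3M)'=py^2(3M+yM')=py^2\Bigl\{\frac{6-4\eta}D+\frac{6\eta-6\eta^2}{D^2}-\frac{2\eta^3}{D^3}\Bigr\}.
\]
The table lists the three pieces, each divided by $py^2$.
\[
\begin{array}{l|cccc}
&D^0&D^{-1}&D^{-2}&D^{-3}\\\hline
(1+ay)g'-1+ag&-3&2-4\eta&-\eta^2&0\\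
-[R_0g]_0&3&-8+8\eta&-6\eta+7\eta^2&2\eta^3\\
(py^3M)'&0&6-4\eta&6\eta-6\eta^2&-2\eta^3
\end{array}
\]
Every column sums to $0$, so $[J]_0=\bigl(p^2y^5(4+ay)/K\bigr)'$.
\end{proof}

By \eqref{eq:Spre} and Lemma~\ref{lem:J}, $S'=(R-2a)S-\sigma yS'+\Theta'$ with
\begin{equation}\label{eq:Theta}
\Theta=\frac{py^4(b+4py+apy^2)}K+p\,\frac{D^2q(U,V)+B}{K-D^2S'}+p\,\frac{q_0\,S'}{K(K-D^2S')} .
\end{equation}
Taking the coefficient of $y^n$ gives the recurrence
\begin{equation}\label{eq:rec}
(n+1)S_{n+1}=\bigl(R-(n+2)a-nb\bigr)S_n+(n+1)[y^{n+1}]\Theta ,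
\end{equation}
and by \eqref{eq:mono}, for $\mu=p^ib^ja^c$ with $2i+j+c=n-1$,
\begin{equation}\label{eq:mult}
\begin{aligned}
\frac{\bigl(R-(n+2)a-nb\bigr)\mu}\mu={}&\bigl[(i+1)(i+j+1)-n-2\bigr]a+\bigl[(i+1)(i+c+1)-n\bigr]b\\
&+c(2n+3-c)\frac pa+j(2n+3-j)\frac pb+c(c-1)\frac{pb}{a^2}+j(j-1)\frac{pa}{b^2}.
\end{aligned}
\end{equation}
The two brackets are nonnegative exactly under (C1) and (C2).

\section{Positivity}\label{sec:pos}

We first run the recurrence by hand.

\begin{example}\label{ex:small}
The first term of \eqref{eq:Theta} is $pb\,y^4+4p^2y^5+(ap^2+4bp^2)y^6+\cdots$, and the other terms begin at $y^6$. For $n=3$, \eqref{eq:rec} gives $4S_4=4pb$.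

Take $n=4$. On the monomials $a^3,a^2b,ab^2,b^3,pa,pb$ of weight $3$ the multiplier of $a$ in \eqref{eq:mult} is $-5,-4,-3,-2,-2,0$. Only $pb$ is safe, and it is the only monomial of $S_4$. On $pb$ the multipliers of $a$ and $b$ both vanish and the $p/b$ term gives $10p^2$, so $5S_5=10p^2+5\cdot4p^2$ and $S_5=6p^2$. In particular the two empty corner cells in Lemma~\ref{lem:grid}(a) cannot be spared: the bound $(i+1)(i+j+1)\ge n$ alone would admit $pa$, with multiplier $-2$.

Take $n=5$. On $p^2$ the multipliers of $a$ and $b$ are $2$ and $4$. With $U=by^4+\cdots$ and $V=py^4+\cdots$ we get $[y^6]\,pB=p(ab+4p)b+2\sigma p^2=pab^2+6p^2b+2ap^2$, and the remaining terms of $\Theta$ begin at $y^7$. Hence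
\[
6S_6=6p^2(2a+4b)+6(ap^2+4bp^2)+6(pab^2+6p^2b+2ap^2),
\]
that is, $S_6=pab^2+5p^2a+14p^2b$. These values agree with the list in Section~\ref{sec:intro}.
\end{example}

For the general step we need two properties of $\Theta$ as a function of $S$. For $T\in y^4\,\mathbb Q[a,b,p][[y]]$ let $\Theta[T]$ be the right side of \eqref{eq:Theta} with $S,U,V$ replaced by $T,\partial_pT,\partial T$, also inside $B$. It is a well-defined power series, since $K$ and $K-D^2T'$ have constant term $1$. We call a series \emph{nonnegative} if all its coefficients, as a series in $a,b,p,y$, are nonnegative.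

\begin{lemma}\label{lem:Theta}
\begin{itemize}
\item[(a)] The coefficient $[y^{n+1}]\,\Theta[T]$ depends only on the coefficients $[y^m]T$ with $m\le n-1$.
\item[(b)] If $T$ is nonnegative, then $\Theta[T]$ is nonnegative.
\end{itemize}
\end{lemma}

\begin{proof}
Write $U=\partial_pT$ and $V=\partial T$; both are divisible by $y^4$.

(a) Change $T$ by a multiple of $y^n$. Then $U$ and $V$ change by multiples of $y^n$, while $T'$ and $1/(K-D^2T')$ change by multiples of $y^{n-1}$. In $B$ the factors of $U$ and $V$ are divisible by $y^2$, so $B$ changes by a multiple of $y^{n+2}$, and $q(U,V)$ changes by a multiple of $y^{n+4}$. The numerator $D^2q(U,V)+B$ is divisible by $y^6$, so the change of its denominator has an effect divisible by $y^{n+5}$. In the last term $q_0$ is divisible by $y^4$, so this term changes by a multiple of $y^{n+3}$. Altogether $\Theta[T]$ changes by a multiple of $y^{n+2}$.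

(b) The series $U,V,T'$ are nonnegative, and so are $D,\varepsilon,\sigma,ab+4p$. Write
\[
K=1-\kappa,\quad\kappa=4py^2+2apy^3+p^2y^4,\qquad K-D^2T'=1-W,\quad W=\kappa+D^2T' .
\]
Then $1/K$ and $1/(1-W)$ are geometric series in nonnegative series without constant term, hence nonnegative. The only factor with a minus sign left in \eqref{eq:Theta} is $\eta=1-py^2$. One denominator absorbs one factor $\eta$: since $\kappa-py^2=3py^2+2apy^3+p^2y^4$ is nonnegative, so are $W-py^2$ and
\[
\frac\eta K=1+\frac{\kappa-py^2}K,\qquad\frac\eta{1-W}=1+\frac{W-py^2}{1-W}.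
\]
No term of \eqref{eq:Theta} has more factors $\eta$ than denominators. Indeed $\frac{py^4(b+4py+apy^2)}K$ and $\frac{D^2q(U,V)}{1-W}$ have none, and
\begin{align*}
\frac B{1-W}&=\frac{2\sigma py^3\varepsilon U+(ab+4p)y^3\varepsilon V}{1-W}+y^2\bigl[(ab+4p)U+2\sigma V\bigr]\frac\eta{1-W},\\
\frac{q_0\,T'}{K(1-W)}&=T'\Bigl[\frac{\sigma py^6\varepsilon^2}{K(1-W)}+\frac{(ab+4p)y^5\varepsilon}{1-W}\cdot\frac\eta K+\sigma y^4\,\frac\eta K\cdot\frac\eta{1-W}\Bigr].
\end{align*}
Each summand is a product of nonnegative series.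
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pos}]
Integrality follows from Lemma~\ref{lem:lift}, and for $n\le3$ the polynomials $1$, $1+st$, $0$ are gamma-positive. We show by induction that every $S_n$ has nonnegative coefficients. This holds for $n\le3$, where $S_n=0$. Let $n\ge3$, assume it for $S_1,\dots,S_n$, and consider \eqref{eq:rec}. The first term on the right is $0$ if $n=3$. If $n\ge4$, the two brackets in \eqref{eq:mult} are nonnegative on every monomial of $S_n$ by Corollary~\ref{cor:support}, and the other four multipliers are nonnegative because $c,j\le n-1$; so the first term has nonnegative coefficients. By Lemma~\ref{lem:Theta}(a) the second term equals $(n+1)[y^{n+1}]\,\Theta[T]$ with $T=\sum_{m\le n}S_my^m$, and it has nonnegative coefficients by the induction hypothesis and Lemma~\ref{lem:Theta}(b).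
\end{proof}

\section{The exact support}\label{sec:supp}

Since no cancellation occurs in \eqref{eq:rec}, a monomial appears in $S_{n+1}$ as soon as one monomial of $S_n$ leads to it with a positive multiplier in \eqref{eq:mult}. This settles the exponents $i\ge2$. For $i=1$ both brackets vanish, as they did on $pb$ in Example~\ref{ex:small}, and we exhibit a permutation instead.

\begin{proof}[Proof of Theorem~\ref{thm:supp}]
The implication from left to right is Corollary~\ref{cor:support}. Say that $(i,j,c)$ is \emph{admissible at level $n$} if $2i+j+c=n-1$ and (C1), (C2) hold. We prove by induction on $n\ge4$ that $p^ib^ja^c$ has a positive coefficient in $S_n$ for every triple admissible at level $n$.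

At level $4$, (C1) reads $(i+1)(i+j+1)\ge6$ with $2i+j\le3$. This excludes $i=0$ and forces $j=1$ for $i=1$, and $S_4=pb$.

Let $n\ge4$ and let $(i,j,c)$ be admissible at level $n+1$:
\begin{equation}\label{eq:adm}
2i+j+c=n,\qquad(i+1)(i+j+1)\ge n+3,\qquad(i+1)(i+c+1)\ge n+1 .
\end{equation}
Then $i\ge1$, since $i=0$ would give $j\ge n+2$.

\emph{The case $i=1$.} The inequalities are $2(j+2)\ge n+3$ and $2(c+2)\ge n+1$. As $j+c=n-2$, both sides of their sum equal $2n+4$, so both are equalities. Thus $n+1=2m$ and $j=m-1$ for an integer $m$. Apply \eqref{eq:tri} to $f=\operatorname{simp}_{2m}$. A term $(i',j')$ contributes only if $1=i'+\alpha+\beta$ in \eqref{eq:alphabeta}. Terms with $i'=0$ vanish by (C1), and $i'=1$ forces $\alpha=\beta=0$, hence $(i',j')=(1,m-1)$, which is not an earlier pair. So $\gamma_{2m,1,m-1}$ is the number of simple permutations of length $2m$ with $\operatorname{des}=1$ and $\operatorname{ides}=m$. One of them is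
\[
\pi=2\;4\;\cdots\;2m\;\;1\;3\;\cdots\;(2m-1),
\]
shown in Figure~\ref{fig:grid} for $m=3$. It has one descent, and $\operatorname{ides}(\pi)=m$ because the value $r+1$ stands to the left of $r$ exactly when $r$ is odd. It is simple: an interval of size at least $2$ inside one half would contain two values that differ by $2$ but not the value between them, and an interval meeting both halves contains the adjacent values $2m$ and $1$, hence everything.

\emph{The case $i\ge2$.} It suffices to find a triple admissible at level $n$ that leads to $(i,j,c)$ with a positive multiplier in \eqref{eq:mult}. There are three candidates.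
\begin{itemize}
\item[(A)] If $c\ge1$ and $(i+1)(i+c)\ge n$, then $(i,j,c-1)$ is admissible at level $n$, and its multiplier of $a$ is $(i+1)(i+j+1)-n-2\ge1$ by \eqref{eq:adm}.
\item[(B)] If $j\ge1$ and $(i+1)(i+j)\ge n+2$, then $(i,j-1,c)$ is admissible at level $n$, and its multiplier of $b$ is $(i+1)(i+c+1)-n\ge1$ by \eqref{eq:adm}.
\item[(C)] If $j=c=0$, so that $n=2i$, then $(i-1,1,0)$ is admissible at level $n$, because $i(i+1)\ge2i+2$ and $i\cdot i\ge2i$ for $i\ge2$; its multiplier of $p/b$ is $2n+2$.
\end{itemize}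
One of them always applies. If $j,c\ge1$ and both (A) and (B) fail, then $(i+1)(i+c)\le n-1$ and $(i+1)(i+j)\le n+1$; adding gives $(i+1)n\le2n$, which contradicts $i\ge2$. If $c=0$, $j\ge1$ and (B) fails, then $(i+1)(i+j)\le n+1=2i+j+1$, that is, $i(i+j-1)\le1$, which contradicts $i\ge2$, $j\ge1$. If $j=0$ and $c\ge1$, then $(i+1)(i+c)-n=i(i+c-1)\ge0$, so (A) applies. If $j=c=0$, then (C) applies.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AA}
Albert and Atkinson, \emph{Simple permutations and pattern restricted permutations}, Discrete Math.\ 300 (2005).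

\bibitem{CRS}
Carlitz, Roselle and Scoville, J.\ Combin.\ Theory 1 (1966).

\bibitem{slides}
\emph{On two-sided gamma-positivity for simple permutations},
\texttt{https://2018.permutationpatterns.com/slides/Reches-Sigron.pdf}.

\end{thebibliography}
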